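# Non-Hilbert spaces contained isometrically in both $L_p$ and $L_r$, $p<2<r$

## 1. Norms on a sum of two infinite-dimensional Hilbert spaces

Scalars are real and $L_q=L_q[0,1]$. For $0<q<\infty$ put $\|f\|_q=(\int|f|^q)^{1/q}$; for $q<1$ this is not a norm, but it still makes sense to say that a Banach space $X$ **embeds isometrically** in $L_q(\mu)$: there is a linear $T:X\to L_q(\mu)$ with $\|Tx\|_q=\|x\|$ for all $x$. The image is then complete, hence closed. We call $X$ **Hilbert** if it is isometric to a Hilbert space. By the Jordan–von Neumann theorem this happens exactly when its norm satisfies the parallelogram law.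

It is known that a Banach space isomorphic to closed subspaces of both $L_p(\mu)$ for some $1\le p<2$ and $L_r(\mu)$ for some $2<r<\infty$ is isomorphic to a Hilbert space. With "isometric" in place of "isomorphic" the statement fails in finite dimensions: there are non-Hilbert finite-dimensional spaces isometric to subspaces of both (Koldobsky). The book of Albiac and Kalton, Topics in Banach Space Theory, is the source of the remaining question. If $X$ is infinite-dimensional and isometric to closed subspaces of both $L_p$ and $L_r$, with $1\le p<2<r<\infty$, must $X$ be Hilbert?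

Throughout, $g$ is a standard normal variable, $M_q=E|g|^q$, and $|\cdot|$ is the norm of a Hilbert space such as $\ell_2$. One family of subspaces is always there. If $g_1,g_2,\dots$ are independent standard normals on a probability space, then $\sum h_ig_i$ is distributed as $|h|g$, so $\|\sum h_ig_i\|_q=M_q^{1/q}|h|$, and $\ell_2$ embeds isometrically in $L_q$ of that space for every $q$. The question is whether anything else lives on both sides of $2$.

The natural candidates to try first are spaces with a great deal of symmetry: take two Hilbert spaces and let the norm of a pair depend only on the two lengths. When both are infinite-dimensional, the answer is "yes, it must be Hilbert".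

**Theorem 1.** Let $H_1,H_2$ be infinite-dimensional Hilbert spaces and let $N(h_1,h_2)=f(|h_1|,|h_2|)$ be a norm on $H_1\oplus H_2$. If $(H_1\oplus H_2,N)$ embeds isometrically in $L_p(\mu)$ for some $0<p<2$ and in $L_r(\nu)$ for some $2<r<\infty$, then it is Hilbert: $N^2=\alpha|h_1|^2+\beta|h_2|^2$.

We use two forms of Minkowski's inequality for nonnegative functions: $\|u+v\|_\kappa\le\|u\|_\kappa+\|v\|_\kappa$ for $\kappa\ge1$, and the reverse inequality for $0<\kappa<1$. The latter follows from the triangle inequality for integrals of vectors in $\mathbb R^2$ with the $\ell_{1/\kappa}$ norm: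
$$\Big(\|u\|_\kappa+\|v\|_\kappa\Big)^\kappa=\Big\|\int(u^\kappa,v^\kappa)\Big\|_{1/\kappa}\le\int\|(u^\kappa,v^\kappa)\|_{1/\kappa}=\int(u+v)^\kappa .$$

**Step 1: $f$ is continuous.** Fix unit vectors in $H_1$ and $H_2$ and use the triangle inequality for $N$ along them:
$$|f(a,b)-f(a',b')|\le|a-a'|f(1,0)+|b-b'|f(0,1).$$

**Step 2: average $N$ over random vectors.** The purpose is to replace the unknown embedding by its average over rotations. For $x,y\ge0$ put $G(x,y)=f(\sqrt x,\sqrt y)^2$. Let $(e_i)\subset H_1$ and $(f_i)\subset H_2$ be orthonormal sequences, $g_i,g_i'$ independent standard normals, and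
$$Z_m=\sqrt{x/m}\sum_{i\le m}g_ie_i+\sqrt{y/m}\sum_{i\le m}g_i'f_i .$$
Then $N(Z_m)=f(\sqrt xA_m,\sqrt yA_m')$ with $A_m^2=\frac1m\sum_{i\le m}g_i^2$ and $A_m'^2=\frac1m\sum_{i\le m}g_i'^2$. By the law of large numbers $A_m,A_m'\to1$ almost surely, so $N(Z_m)\to f(\sqrt x,\sqrt y)$ almost surely. By convexity $E A_m^{2k}\le E g^{2k}$ for every integer $k\ge1$, and likewise for $A_m'$. Since $N(Z_m)\le\sqrt xA_mf(1,0)+\sqrt yA_m'f(0,1)$, all moments of $N(Z_m)$ are bounded in $m$. Uniform integrability gives $E\,N(Z_m)^q\to f(\sqrt x,\sqrt y)^q$ for every $q>0$.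

**Step 3: compute the same average in $L_q$.** Let $T$ be an isometric embedding into $L_q$ of some measure, and put $\alpha_m=\frac1m\sum_{i\le m}|Te_i|^2$, $\beta_m=\frac1m\sum_{i\le m}|Tf_i|^2$. We may restrict the measure to the set where some $Te_i$ or $Tf_i$ is nonzero; this set is $\sigma$-finite, so Fubini applies. At a fixed point of the measure space, $TZ_m$ is a centered Gaussian variable with variance $x\alpha_m+y\beta_m$. Hence $E\|TZ_m\|_q^q=M_q\int(x\alpha_m+y\beta_m)^{q/2}$. Combined with Step 2 this reads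
$$G(x,y)=\lim_{m\to\infty}M_q^{2/q}\,\|x\alpha_m+y\beta_m\|_{q/2}.\tag{1}$$

**Step 4: convex and concave.** Take $q=r>2$ in (1). By Minkowski in $L_{r/2}$ each function on the right is convex in $(x,y)$, so $G$ is convex. Take $q=p<2$. By the reverse inequality each function on the right is superadditive and homogeneous of degree $1$, hence concave, so $G$ is concave. Thus $G$ is affine on the quadrant, and it is homogeneous of degree $1$, so $G(x,y)=\alpha x+\beta y$. This proves Theorem 1. $\square$

For example, with $f(a,b)=a+b$ we get $G(x,y)=x+y+2\sqrt{xy}$, which is concave and not convex. So $\ell_2\oplus\ell_2$ with norm $|h_1|+|h_2|$ embeds in no $L_r$, $2<r<\infty$; it does embed in $L_1$, by placing the two copies of $\ell_2$ on disjoint halves of $[0,1]$.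

Now we ask what changes when the symmetry is reduced: what if $H_1$ is only a line?

## 2. What survives when one summand is a line

Consider a norm $N(t,h)=f(|t|,|h|)$ on $\mathbb R\oplus\ell_2$ and an isometric embedding $T$ into some $L_q(\mu)$. Let $e=(1,0)$ and $A=Te$. We can still average over the infinite-dimensional direction, with $Z_m=\big(t,\ s\,m^{-1/2}\sum_{i\le m}g_ie_i\big)$, and Steps 1–3 give
$$f(|t|,s)^q=\lim_{m\to\infty}\int E\big|tA+s\,\alpha_m^{1/2}g\big|^q\,d\mu .\tag{2}$$
But in the direction of the line there is no law of large numbers: the function $A$ stays as it is and is not replaced by a Gaussian of the same size. So (2) does not collapse to an $L_{q/2}$ norm of something linear in $(t^2,s^2)$, and Step 4 has nothing to act on. Where $\alpha_m>0$ we may pull out $\alpha_m^{q/2}$ and see an integral of $E|ta+sg|^q$ over the values $a=A\alpha_m^{-1/2}$. This suggests looking directly at norms of the form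
$$N(t,h)^q=\int E\big|ta+|h|g\big|^q\,d\nu(a)\qquad(t\in\mathbb R,\ h\in\ell_2).\tag{3}$$

**Lemma 2.** Let $q>0$ and let $\nu\ne0$ be a Borel measure on $\mathbb R$ with $\int(1+|a|^q)\,d\nu<\infty$. If (3) holds, then there is a linear $T:\mathbb R\oplus\ell_2\to L_q[0,1]$ with $\|T(t,h)\|_q=N(t,h)$.

*Proof.* On $\mathbb R\times\mathbb R^{\mathbb N}$ take the measure $\nu\otimes\gamma^{\otimes\mathbb N}$, where $\gamma$ is the standard normal law, and put $T(t,h)(a,\omega)=ta+\sum h_i\omega_i$. The series converges in $L_2$ of the Gaussian factor and almost surely, $T$ is linear, and $\sum h_i\omega_i$ is distributed as $|h|g$, independently of $a$. So $\|T(t,h)\|_q^q$ is the right side of (3). The measure is a finite nonatomic Borel measure on a Polish space, so it is isomorphic, up to null sets, to a multiple $c$ of Lebesgue measure on $[0,1]$. Multiplication by $c^{1/q}$ identifies its $L_q$ isometrically with $L_q[0,1]$. $\square$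

All our functions $N$ will be of one type, and the next lemma collects the routine points once and for all.

**Lemma 3.** Let $N:\mathbb R\oplus\ell_2\to[0,\infty)$ be continuous, with $N(t,h)^2=|h|^2G(t^2/|h|^2)$ for $h\ne0$ and $c(t^2+|h|^2)\le N(t,h)^2\le C(t^2+|h|^2)$ for some $c,C>0$.

(a) If $\nu$ is as in Lemma 2 and (3) holds whenever $|h|=1$ and $t>0$, then (3) holds for all $(t,h)$.

(b) If (3) holds with such a $\nu$ for some $q\ge1$, then $N$ is a norm and $(\mathbb R\oplus\ell_2,N)$ is a Banach space.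

(c) If $N$ is a norm and $G$ is not affine, then $(\mathbb R\oplus\ell_2,N)$ is not Hilbert.

*Proof.* (a) Both sides of (3) depend on $h$ only through $|h|$ (for $h=0$ this is trivial). Both are homogeneous of degree $q$ in $(t,h)$, and both are even in $t$, the right side because $g$ is symmetric. Both are continuous, the right side by dominated convergence, since $|ta+|h|g|^q\le C_q(|ta|^q+|h|^q|g|^q)$. So the case $|h|=1$, $t>0$ gives all $h\neq0$, $t\ne0$, and continuity gives the rest. (b) By Lemma 2, $N=\|T(\cdot)\|_q$ with $q\ge1$, so $N$ satisfies the triangle inequality and is homogeneous; it is positive off $0$ and equivalent to the Hilbert norm, hence complete. (c) If the space is Hilbert, then for $|h|=1$ the function $(t,s)\mapsto N(t,sh)^2$ is a quadratic form. It is even in $t$, hence equal to $At^2+Bs^2$, so $G(x)=Ax+B$. $\square$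

**Example.** Take $q=4$ and $\nu$ the point mass at $1$. Then $N^4=E(t+|h|g)^4=t^4+6t^2|h|^2+3|h|^4$, and $G(x)=P(x)^{1/2}$ with $P(x)=x^2+6x+3$. Since $2PP''-P'^2=4(x^2+6x+3)-(2x+6)^2=-24$,
$$G''=\frac{2PP''-P'^2}{4P^{3/2}}=-\frac{6}{P^{3/2}}<0 .$$
This space embeds in $L_4$, and its $G$ is strictly concave. For two infinite-dimensional summands, embedding in $L_4$ forced $G$ to be convex. This is the exact point at which the proof of Theorem 1 breaks, and it leaves room for a counterexample. There is one.

**Theorem 4.** The space $X=\mathbb R\oplus\ell_2$ with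
$$\|(t,h)\|=\big((|h|^2+t^2)(|h|^2+2t^2)\big)^{1/4}$$
is an infinite-dimensional Banach space that is isometric to a closed subspace of $L_1$ and of $L_4$, but is not isometric to a Hilbert space.

So the answer to the question is no. The same holds for all pairs of exponents.

**Theorem 5.** For every $0<p<2<r<\infty$ there is an infinite-dimensional Banach space, not isometric to a Hilbert space, that embeds isometrically into both $L_p$ and $L_r$. Moreover:

(a) For $r=2k$, $k\ge2$, $1\le m\le k-1$, one can take $\|(t,h)\|^{2k}=(|h|^2+(1+\delta)t^2)^m(|h|^2+t^2)^{k-m}$ on $\mathbb R\oplus\ell_2$, with $\delta>0$ small.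

(b) For every compact $Q\subset(0,\infty)\setminus\{2,4,6,\dots\}$ and all small $\varepsilon>0$, the single space $\mathbb R\oplus\ell_2$ with
$$\|(t,h)\|^2=(|h|^2+t^2)\Big(1+\frac{\varepsilon|h|^2}{5|h|^2+2t^2}\Big)$$
embeds isometrically into $L_q$ for all $q\in Q$ simultaneously, and is not Hilbert.

## 3. Gaussian weights, and why nonnegative mixtures of them fail

Write $x=t^2$. For a weight $w$ on $\mathbb R$ whose absolute moments $\int|a|^k|w(a)|\,da$ are all finite, put
$$\Lambda_t(w)=\int w(a)\,E|ta+g|^q\,da .\tag{4}$$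
By Lemma 3(a), proving (3) with $d\nu=M_q^{-1}w\,da$ means finding $w\ge0$ with $\Lambda_t(w)=M_qG(x)^{q/2}$ for all $t>0$. (Such a $w$ gives $\nu\ne0$, since the right side is not zero.)

The weights we can compute with are the Gaussian densities $\gamma_\sigma(a)=(2\pi\sigma)^{-1/2}e^{-a^2/2\sigma}$, with $\gamma=\gamma_1$. If $a$ has density $\gamma_\sigma$ and is independent of $g$, then $ta+g$ is normal with variance $1+\sigma x$. Hence
$$\Lambda_t(\gamma_\sigma)=M_q(1+\sigma x)^{q/2}.\tag{5}$$
Formula (5) remains true for complex $\sigma$ with $\operatorname{Re}\sigma>0$, with principal branches. Indeed $\operatorname{Re}(1/\sigma)>0$ makes $\gamma_\sigma$ decay like a Gaussian, locally uniformly in $\sigma$, so both sides are holomorphic in $\sigma$; they agree for $\sigma>0$.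

A single $\gamma_\sigma$ gives the Hilbert norm $N^2=|h|^2+\sigma t^2$. The first thing a sensible person would try is to mix: $w=\int\gamma_\sigma\,dm(\sigma)$ with a measure $m\ge0$ on $(0,\infty)$, which is automatically nonnegative. But this can never serve on both sides of $2$. With $s=|h|$ it gives $N^q=\int(s^2+\sigma t^2)^{q/2}\,dm(\sigma)$, that is,
$$N^2=\big\|s^2+\sigma t^2\big\|_{L_{q/2}(m)} .$$
As a function of $(t^2,s^2)$ this is convex if $q>2$ and concave if $q<2$. If $N$ has such representations for some $p<2$ and some $r>2$, then $N^2$ is affine in $(t^2,s^2)$, exactly as in Step 4 of Theorem 1.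

So at one exponent at least, the weight must be nonnegative without being a nonnegative mixture of centered Gaussians. For Theorem 4 we proceed as follows. In $L_4$ we leave the Gaussians and use point masses. In $L_1$ we use a signed mixture of Gaussians and check by hand that the density it defines is nonnegative.

## 4. Three moments decide the exponent $4$

For $q=4$ the right side of (3) sees $\nu$ only through three numbers. With $m_i=\int a^i\,d\nu$ and $s=|h|$, the odd moments of $g$ vanish, and
$$\int E(ta+sg)^4\,d\nu=m_4\,t^4+6m_2\,t^2s^2+3m_0\,s^4 .$$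
For the norm of Theorem 4, $N^4=(s^2+t^2)(s^2+2t^2)=2t^4+3t^2s^2+s^4$. So we need $m_4=2$, $m_2=\frac12$, $m_0=\frac13$. Put mass at $0$ and at one other point $b$: then $b^2=m_4/m_2=4$, the mass at $b=2$ is $m_2/4=\frac18$, and the mass at $0$ is $\frac13-\frac18=\frac5{24}>0$. Check: $E(2t+sg)^4=16t^4+24t^2s^2+3s^4$, so
$$\tfrac18E(2t+sg)^4+\tfrac5{24}E(sg)^4=2t^4+3t^2s^2+\big(\tfrac38+\tfrac58\big)s^4=N^4.\tag{6}$$
This is (3) with $q=4$. A nonnegative Gaussian mixture would not have done it: $1+3x+2x^2=\int(1+\sigma x)^2dm$ requires total mass $1$, mean $\frac32$ and second moment $2<\frac94$.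

For $L_1$ the task is harder. With $X=1+2x$ and $Y=1+x$ we have $N=X^{1/4}Y^{1/4}$ at $|h|=1$. By (5) with $q=1$, Gaussian weights produce the functions $(1+\sigma x)^{1/2}$, and for $\sigma=1+u$, $0\le u\le1$, these are $(uX+(1-u)Y)^{1/2}$. So we must write a weighted geometric mean in terms of powers of arithmetic means. Euler's Beta integral does this, but with the wrong sign of the exponents.

## 5. A Beta integral continued to negative exponents

One elementary identity will be used twice. For a complex-valued $F\in C^2[0,1]$,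
$$uF(1)+(1-u)F(0)-F(u)=\int_0^1K(u,v)F''(v)\,dv,\qquad K(u,v)=\min(u,v)\,(1-\max(u,v)),\tag{7}$$
as two integrations by parts on $[0,u]$ and $[u,1]$ show. Here $K\ge0$ and $\int_0^1K(u,v)\,dv=\frac12u(1-u)$ (take $F=v^2$). In particular the left side is at most $\frac12u(1-u)\max|F''|$ in absolute value, and if $F$ is real with $F''\ge-\mu$, $\mu\ge0$, the left side is at least $-\frac\mu2u(1-u)$.

**Lemma 6.** Let $0<\theta<1$, $0<Q<1$, $X,Y>0$, and $b=\Gamma(-\theta Q)\Gamma(-(1-\theta)Q)/\Gamma(-Q)$. Then $b<0$, and with $D=1/|b|$ and $\rho(u)=u^{-1-\theta Q}(1-u)^{-1-(1-\theta)Q}$,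
$$X^{\theta Q}Y^{(1-\theta)Q}=\theta X^Q+(1-\theta)Y^Q+D\int_0^1\rho(u)\big[uX^Q+(1-u)Y^Q-(uX+(1-u)Y)^Q\big]du.\tag{8}$$
Moreover
$$D\int_0^1\rho(u)\,u(1-u)\,du=\theta(1-\theta)\frac{Q}{1-Q}.\tag{9}$$

*Proof.* Since $\Gamma<0$ on $(-1,0)$, all three Gamma values in $b$ are negative, so $b<0$.

**Step 1: positive exponents.** For $\alpha,\beta>0$ the substitution $v=u/(1-u)$ gives
$$\int_0^1u^{\alpha-1}(1-u)^{\beta-1}(uX+(1-u)Y)^{-\alpha-\beta}du=\int_0^\infty v^{\alpha-1}(vX+Y)^{-\alpha-\beta}dv=B(\alpha,\beta)X^{-\alpha}Y^{-\beta}.\tag{10}$$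
To check the first equality: $u=\frac v{1+v}$, $1-u=\frac1{1+v}$, $du=\frac{dv}{(1+v)^2}$, and the powers of $1+v$ add up to $-(\alpha-1)-(\beta-1)+(\alpha+\beta)-2=0$. For the second, substitute $v=(Y/X)y$.

**Step 2: subtract what diverges.** We want $\alpha=-\theta Q$ and $\beta=-(1-\theta)Q$, where (10) diverges at both ends. To prepare the continuation, subtract the linear interpolation. With $\alpha=\theta z$, $\beta=(1-\theta)z$ put
$$J(z)=\int_0^1u^{\theta z-1}(1-u)^{(1-\theta)z-1}\big[(uX+(1-u)Y)^{-z}-uX^{-z}-(1-u)Y^{-z}\big]du.$$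
By (7) the bracket is $O(u(1-u))$, locally uniformly in $z$. So the integrand is $O\big(u^{\theta\operatorname{Re}z}(1-u)^{(1-\theta)\operatorname{Re}z}\big)$, which is integrable for $\operatorname{Re}z>-1$, again locally uniformly. Hence $J$ is holomorphic in $\operatorname{Re}z>-1$.

**Step 3: evaluate for $z>0$ and continue.** For $z>0$ the three parts can be integrated separately. Use (10) and $B(\alpha+1,\beta)=\frac{\alpha}{\alpha+\beta}B(\alpha,\beta)$, with its mirror image:
$$J(z)=B(\theta z,(1-\theta)z)\big[X^{-\theta z}Y^{-(1-\theta)z}-\theta X^{-z}-(1-\theta)Y^{-z}\big].$$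
The factor $B(\theta z,(1-\theta)z)=\Gamma(\theta z)\Gamma((1-\theta)z)/\Gamma(z)$ is meromorphic in $\operatorname{Re}z>-1$ with its only pole at $0$, because $\theta z$ and $(1-\theta)z$ do not reach $-1$ there and $1/\Gamma$ is entire. So the identity holds on the connected set $\{\operatorname{Re}z>-1\}\setminus\{0\}$, in particular at $z=-Q$:
$$J(-Q)=b\,\big[X^{\theta Q}Y^{(1-\theta)Q}-\theta X^{Q}-(1-\theta)Y^{Q}\big].$$
Divide by $b=-1/D$ to get (8).

**Step 4: the constant.** The left side of (9) is $-B(1-\theta Q,1-(1-\theta)Q)/b$. From $\Gamma(1+z)=z\Gamma(z)$ we have $\Gamma(1-\theta Q)=-\theta Q\,\Gamma(-\theta Q)$, $\Gamma(1-(1-\theta)Q)=-(1-\theta)Q\,\Gamma(-(1-\theta)Q)$ and $\Gamma(2-Q)=(1-Q)(-Q)\Gamma(-Q)$. Hence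
$$\frac{B(1-\theta Q,1-(1-\theta)Q)}b=\frac{\theta(1-\theta)Q^2}{(1-Q)(-Q)}=-\theta(1-\theta)\frac Q{1-Q},$$
and (9) follows. $\square$

## 6. Positivity of the signed mixture, and the pair $(1,4)$

Formula (8) dictates the weight: replace each power by the Gaussian that produces it. The arithmetic means enter with a minus sign, so what must be shown is that the resulting density is nonnegative.

**Lemma 7.** Let $0<p<2$, $Q=p/2$, $0<\theta<1$, $0<\delta\le1$, and
$$\tfrac34\,\delta^2\,\theta(1-\theta)\,\frac{Q}{1-Q}\le\min(\theta,1-\theta).\tag{11}$$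
Let $N(t,h)^2=(|h|^2+(1+\delta)t^2)^\theta(|h|^2+t^2)^{1-\theta}$. Then there is a function $w\ge0$ with all moments finite and $N(t,h)^p=M_p^{-1}\int w(a)\,E\big|ta+|h|g\big|^p\,da$ for all $(t,h)$.

*Proof.* **Step 1: define the weight.** Let $g_a(u)=\gamma_{1+\delta u}(a)$ for $0\le u\le1$, and
$$w(a)=\theta g_a(1)+(1-\theta)g_a(0)+D\int_0^1\rho(u)\big[ug_a(1)+(1-u)g_a(0)-g_a(u)\big]du .$$
To control the bracket we need $g_a''=\delta^2\,\partial_\sigma^2\gamma_\sigma(a)$ at $\sigma=1+\delta u$. Put $\tau=a^2/2$ and $z=\tau/\sigma$. From $\log\gamma_\sigma=-\frac12\log(2\pi\sigma)-\tau/\sigma$ we get $\partial_\sigma\log\gamma_\sigma=(z-\frac12)/\sigma$ and $\partial^2_\sigma\log\gamma_\sigma=(\frac12-2z)/\sigma^2$. Therefore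
$$\frac{\partial_\sigma^2\gamma_\sigma}{\gamma_\sigma}=\frac{(z-\frac12)^2+\frac12-2z}{\sigma^2}=\frac{z^2-3z+\frac34}{\sigma^2}\ge-\frac3{2\sigma^2},\tag{12}$$
the minimum being at $z=\frac32$. By (7) the bracket is at most $\frac12u(1-u)\max|g_a''|\le Cu(1-u)(1+a^4)e^{-a^2/(2(1+\delta))}$ in absolute value. Since $\int\rho(u)u(1-u)\,du<\infty$, $w$ is well defined, all its moments are finite, and Fubini applies to $\Lambda_t(w)$.

**Step 2: the weight gives the norm.** Let $X=1+(1+\delta)x$ and $Y=1+x$. Then $1+(1+\delta u)x=uX+(1-u)Y$, so (5) with $q=p$ gives $\Lambda_t(g_\cdot(u))=M_p(uX+(1-u)Y)^Q$. Inserting this in the definition of $w$ and using (8), we get $\Lambda_t(w)=M_pX^{\theta Q}Y^{(1-\theta)Q}$, which is $M_pN^p$ for $|h|=1$. If $w\ge0$, Lemma 3(a) gives the identity for all $(t,h)$. (Its hypothesis holds: $N^2$ lies between $|h|^2+t^2$ and $|h|^2+(1+\delta)t^2$.)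

**Step 3: bound the negative part.** Fix $a$ and let $M=\max_{[0,1]}g_a$. By (12) and $\sigma\ge1$, $g_a''\ge-\frac32\delta^2M$ on $[0,1]$. By (7), $ug_a(1)+(1-u)g_a(0)-g_a(u)\ge-\frac34\delta^2M\,u(1-u)$. Integrate against $D\rho$ and use (9):
$$w(a)\ge\theta g_a(1)+(1-\theta)g_a(0)-\tfrac34\delta^2\,\theta(1-\theta)\tfrac Q{1-Q}\,M .$$

**Step 4: bound the endpoint part from below.** By (11) it suffices to show $\theta g_a(1)+(1-\theta)g_a(0)\ge\min(\theta,1-\theta)M$. This is clear if $M$ is attained at $u=0$ or $u=1$. Otherwise, since $\sigma\mapsto\sigma^{-1/2}e^{-\tau/\sigma}$ increases up to $\sigma_*=2\tau$ and then decreases, the maximum is attained at $\sigma_*=2\tau\in(1,1+\delta)\subset(1,2)$, where $M=(2\pi\sigma_*)^{-1/2}e^{-1/2}$. Then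
$$\frac{g_a(0)}M=\sqrt{\sigma_*}\,e^{-(\sigma_*-1)/2}\ge e^{-1/2}>\tfrac12,\qquad\frac{g_a(1)}M=\sqrt{\tfrac{\sigma_*}{1+\delta}}\;e^{\frac12-\frac{\sigma_*}{2(1+\delta)}}\ge\tfrac1{\sqrt2}>\tfrac12 ,$$
the last because $\sigma_*/(1+\delta)$ lies between $\frac12$ and $1$. So the weighted average is at least $\frac12M\ge\min(\theta,1-\theta)M$. $\square$

*Proof of Theorem 4.* The norm is $N^2=(|h|^2+2t^2)^{1/2}(|h|^2+t^2)^{1/2}$, that is, $\theta=\frac12$, $\delta=1$ in Lemma 7. For $p=1$ we have $Q=\frac12$, and (11) reads $\frac34\cdot\frac14\cdot1=\frac3{16}\le\frac12$, which is true. So Lemmas 7 and 2 give an isometric embedding in $L_1$, and by Lemma 3(b) $N$ is a norm and the space is Banach. By (6) and Lemma 2 it embeds isometrically in $L_4$. Finally $G(x)=\sqrt{(1+x)(1+2x)}$ is not affine: $G^2=1+3x+2x^2$ has discriminant $9-8=1\ne0$, so it is not the square of an affine function. By Lemma 3(c) the space is not Hilbert. $\blacksquare$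

## 7. Even exponents $r=2k$: moment matching near the Gaussian

*Proof of Theorem 5(a).* Fix $0<p<2$, let $\theta=m/k\in(0,1)$ and $N^2=(s^2+(1+\delta)t^2)^\theta(s^2+t^2)^{1-\theta}$, $s=|h|$. For small $\delta>0$ condition (11) holds, and Lemmas 7 and 2 give a linear map into $L_p$ with $\|T(t,h)\|_p=N(t,h)$. It remains to treat $L_{2k}$ and non-affinity.

**Step 1: reduce to finitely many moments.** Write $N^{2k}=\sum_{j=0}^kc_j(\delta)t^{2j}s^{2k-2j}$; the $c_j$ are polynomials in $\delta$. Expanding $E(ta+sg)^{2k}$ and dropping the odd moments of $g$, we see that $M_{2k}^{-1}\int w(a)E(ta+sg)^{2k}da=N^{2k}$ for a weight $w$ exactly when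
$$\binom{2k}{2j}M_{2k-2j}\int a^{2j}w\,da=M_{2k}\,c_j(\delta),\qquad0\le j\le k.\tag{13}$$
For $\delta=0$ this holds with $w=\gamma$, by (5) with $\sigma=1$.

**Step 2: correct $\gamma$ on $[-1,1]$.** We look for $w=\gamma+v_\delta$ with $v_\delta$ small and supported where $\gamma$ is bounded below. On the $(k+1)$-dimensional space spanned by $a^{2i}1_{[-1,1]}$, $0\le i\le k$, consider the linear map $v\mapsto(\int a^{2j}v\,da)_{j=0}^k$. It is injective: if $v=P1_{[-1,1]}$ is in the kernel, then $P$ is a combination of the $a^{2j}$, so $\int_{-1}^1P^2=0$ and $P=0$. Hence it is a bijection onto $\mathbb R^{k+1}$. The required change of moments is $O(\delta)$, so there is $v_\delta$ in this space with coefficients $O(\delta)$ such that $w=\gamma+v_\delta$ satisfies (13). Since $\gamma\ge\gamma(1)>0$ on $[-1,1]$, $w\ge0$ for small $\delta$.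

**Step 3: conclude.** Lemma 2 gives an isometric embedding in $L_{2k}$, and $2k\ge1$, so by Lemma 3(b) $N$ is a norm and the space is Banach. If $G(x)=(1+(1+\delta)x)^\theta(1+x)^{1-\theta}$ were affine, the polynomial $G^k=(1+(1+\delta)x)^m(1+x)^{k-m}$ would be the $k$-th power of an affine function, but it has two distinct roots $-1$ and $-1/(1+\delta)$. So the space is not Hilbert, by Lemma 3(c). $\blacksquare$

This argument needs $r$ even: only then is (3) a finite list of conditions. For other $r$ it is an identity between non-polynomial functions of $t$, a continuum of conditions. What we keep is the plan of perturbing $\gamma$, now with a correction bounded by a small multiple of $\gamma$ on the whole line.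

## 8. Exponents that are not even integers: one space for a compact set $Q$

*Proof of Theorem 5(b).* Enlarging $Q$ by one point, assume $1\in Q$. At $|h|=1$ the norm is given by
$$G(x)=(1+x)(1+\varepsilon k(x)),\qquad k(x)=\frac1{2x+5},$$
and $|h|^2+t^2\le N^2\le(1+\frac\varepsilon5)(|h|^2+t^2)$. For each $q\in Q$ we need a weight $w\ge0$ with $\Lambda_t(w)=M_q(1+x)^{q/2}(1+\varepsilon k(x))^{q/2}$. As $\Lambda_t(\gamma)=M_q(1+x)^{q/2}$, we need a small $v_q$ producing $M_q(1+x)^{q/2}\kappa_q(x)$, where $\kappa_q=(1+\varepsilon k)^{q/2}-1$. By Cauchy's formula $\kappa_q$ is a superposition of functions $1/(x-\zeta)$, $|\zeta+\frac52|=1$. With $\sigma=-1/\zeta$,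
$$\frac1{x-\zeta}=\frac\sigma{1+\sigma x}=\frac\sigma{\sigma-1}\Big[\sigma\,\frac{1+x}{1+\sigma x}-1\Big],\tag{14}$$
since $\sigma(1+x)-(1+\sigma x)=\sigma-1$. So everything reduces to finding a weight $w_\sigma$ with
$$\Lambda_t(w_\sigma)=M_q\,\frac{(1+x)^{q/2+1}}{1+\sigma x},\qquad|w_\sigma|\le C\gamma .\tag{15}$$

Formally, (15) is the Beta integral again. Put $X=1+x$, $Y=1+\sigma x$ and $c=-\frac q2-1$. Formula (10) with $\alpha=c$, $\beta=1$ and $B(c,1)=1/c$ would give
$$c\int_0^1u^{c-1}\big(uX+(1-u)Y\big)^{q/2}du=\frac{X^{-c}}Y=\frac{(1+x)^{q/2+1}}{1+\sigma x},$$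
which suggests $w_\sigma=c\int_0^1u^{c-1}\gamma_{\sigma_u}du$ with $\sigma_u=\sigma+u(1-\sigma)$. But $c<0$ and the integral diverges at $u=0$. As in Lemma 6 the remedy is to subtract, this time several Taylor terms at $0$, and add back what their integrals "should be". This is where even integers are lost: integrating $u^{c+j-1}$ divides by $c+j=j-1-\frac q2$, which vanishes when $q=2(j-1)$.

Below, $C,C',c_1,c_2$ are positive constants independent of $q\in Q$, $a$, $u$, $\sigma$, $\varepsilon$.

**Step 1: Gaussian bounds.** The purpose is to dominate all the Gaussians involved by $\gamma$. Let $\Sigma=\{\sigma=-1/\zeta:|\zeta+\frac52|=1\}$. For $\sigma\in\Sigma$, $\operatorname{Re}(1/\sigma)=\operatorname{Re}(-\zeta)\in[\frac32,\frac72]$. So $\Sigma$ is a compact subset of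
$$\Delta=\{\operatorname{Re}(1/\sigma)>1\}=\{|\sigma|^2<\operatorname{Re}\sigma\}=\{|\sigma-\tfrac12|<\tfrac12\},$$
an open disc with $1$ on its boundary, and $\operatorname{Re}\sigma\ge c_1>0$ on $\Sigma$. For $0\le u\le1$ the point $\sigma_u$ lies on the segment from $\sigma$ to $1$, so by convexity $\sigma_u\in\Delta\cup\{1\}$ and $\operatorname{Re}\sigma_u\ge c_1$. For $0\le u\le\frac12$ it stays in a compact subset of $\Delta$, on which $\operatorname{Re}(1/\sigma_u)\ge1+c_2$. Now $|\gamma_\sigma(a)|=|2\pi\sigma|^{-1/2}e^{-\operatorname{Re}(1/\sigma)a^2/2}$. From $\partial_\sigma\gamma_\sigma=\big(\frac{a^2}{2\sigma^2}-\frac1{2\sigma}\big)\gamma_\sigma$ and induction, $\partial_\sigma^j\gamma_\sigma$ is $\gamma_\sigma$ times a polynomial in $a^2$ and $1/\sigma$ of degree at most $j$ in $a^2$. Fix an integer $n\ge\frac12\max Q+1$. Then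
$$|\gamma_{\sigma_u}(a)|\le C\gamma(a)\quad(0\le u\le1),$$
$$|\partial_u^j\gamma_{\sigma_u}(a)|\le C(1+a^2)^je^{-(1+c_2)a^2/2}\le C'\gamma(a)\quad(0\le u\le\tfrac12,\ 0\le j\le n+1).\tag{16}$$

**Step 2: the regularized weight.** For $q\in Q$ and $c=-\frac q2-1$ we have $c+n+1=n-\frac q2\ge1$. For $0\le j\le n$ the number $c+j=j-1-\frac q2$ vanishes only if $q\in\{-2,0,2,4,\dots\}$; since $Q$ is compact and avoids these values, $|c+j|$ is bounded below on $Q$. Define
$$w_\sigma=c\Big[\int_{1/2}^1u^{c-1}\gamma_{\sigma_u}du+\int_0^{1/2}u^{c-1}\Big(\gamma_{\sigma_u}-\sum_{j=0}^n\tfrac{u^j}{j!}\,\partial_u^j\gamma_{\sigma_u}\big|_{u=0}\Big)du+\sum_{j=0}^n\frac{2^{-c-j}}{j!\,(c+j)}\,\partial_u^j\gamma_{\sigma_u}\big|_{u=0}\Big].$$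
By Taylor's formula and (16) the difference in the second integral is at most $C'u^{n+1}\gamma(a)$ in absolute value, and $\int_0^{1/2}u^{c+n}du$ is bounded because $c+n+1\ge1$. The other terms are bounded by (16) directly. So $|w_\sigma(a)|\le C\gamma(a)$.

**Step 3: its transform.** We prove the first half of (15). Let $t>0$, so $X=1+x>0$ and $\operatorname{Re}Y=\operatorname{Re}(1+\sigma x)>0$. Put $W(u)=Y+u(X-Y)=1+\sigma_ux$, which has positive real part, and $\varphi=W^{q/2}=W^{-c-1}$. By (5), $\Lambda_t(\gamma_{\sigma_u})=M_q\varphi(u)$. By (16) we may differentiate under the integral and use Fubini. With $\varphi_j=\varphi^{(j)}(0)/j!$,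
$$M_q^{-1}\Lambda_t(w_\sigma)=c\Big[\int_{1/2}^1u^{c-1}\varphi\,du+\int_0^{1/2}u^{c-1}\Big(\varphi-\sum_{j=0}^n\varphi_ju^j\Big)du+\sum_{j=0}^n\varphi_j\frac{2^{-c-j}}{c+j}\Big].$$
Replace the lower limit $0$ by $\eta>0$ and use $\int_\eta^{1/2}u^{c+j-1}du=\frac{2^{-c-j}-\eta^{c+j}}{c+j}$. The terms with $2^{-c-j}$ cancel, and
$$M_q^{-1}\Lambda_t(w_\sigma)=\lim_{\eta\to0}c\Big[\int_\eta^1u^{c-1}\varphi\,du+\sum_{j=0}^n\varphi_j\frac{\eta^{c+j}}{c+j}\Big].\tag{17}$$
The integral has an explicit primitive. Let $\psi=W^{-c}$. Then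
$$\frac d{du}\Big[\frac{u^c\psi}Y\Big]=\frac{c\,u^{c-1}W^{-c-1}}Y\big[W-u(X-Y)\big]=c\,u^{c-1}\varphi,\tag{18}$$
because $W-u(X-Y)=Y$. Hence $c\int_\eta^1u^{c-1}\varphi\,du=\big(X^{-c}-\eta^c\psi(\eta)\big)/Y$. Let $\psi_j=\psi^{(j)}(0)/j!$. Comparing Taylor coefficients at $0$ in (18) gives $(c+j)\psi_j/Y=c\,\varphi_j$, so the sum in (17), multiplied by $c$, equals $\eta^c\sum_{j\le n}\psi_j\eta^j/Y$. Altogether
$$M_q^{-1}\Lambda_t(w_\sigma)=\lim_{\eta\to0}\frac1Y\Big[X^{-c}-\eta^c\Big(\psi(\eta)-\sum_{j=0}^n\psi_j\eta^j\Big)\Big]=\frac{X^{-c}}Y,$$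
since the last term is $O(\eta^{c+n+1})\to0$. This is (15).

**Step 4: assemble the perturbation.** Let $0<\varepsilon\le1$. For complex $x$ with $|x+\frac52|>\frac12$ we have $|\varepsilon k(x)|=\frac\varepsilon{2|x+5/2|}<1$. So $\kappa_q=(1+\varepsilon k)^{q/2}-1$ (principal branch) is holomorphic there and tends to $0$ at infinity. On the circle $|\zeta+\frac52|=1$ we have $|\varepsilon k|=\frac\varepsilon2\le\frac12$, so $|\kappa_q|\le C\varepsilon$. For $x>0$, apply Cauchy's formula in the annulus $1<|\zeta+\frac52|<R$ and let $R\to\infty$: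
$$\kappa_q(x)=\frac1{2\pi i}\oint_{|\zeta+5/2|=1}\frac{\kappa_q(\zeta)}{x-\zeta}\,d\zeta .$$
Following (14), put
$$v_q=\operatorname{Re}\frac1{2\pi i}\oint\kappa_q(\zeta)\,\frac\sigma{\sigma-1}\,(\sigma w_\sigma-\gamma)\,d\zeta,\qquad\sigma=-1/\zeta .$$
Since $\Sigma$ is a compact subset of $\Delta$ and $1\notin\Delta$, $|\sigma-1|$ is bounded below on $\Sigma$; with Step 2 this gives $|v_q|\le C\varepsilon\gamma$. By Fubini, (15), (5) and (14),
$$\Lambda_t(v_q)=\operatorname{Re}\Big[M_q(1+x)^{q/2}\,\frac1{2\pi i}\oint\frac{\kappa_q(\zeta)}{x-\zeta}\,d\zeta\Big]=M_q(1+x)^{q/2}\kappa_q(x),$$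
as $\kappa_q(x)$ is real for $x>0$.

**Step 5: conclude.** The weight $w=\gamma+v_q$ satisfies $\Lambda_t(w)=M_q(1+x)^{q/2}(1+\varepsilon k(x))^{q/2}=M_qG(x)^{q/2}$, its moments are all finite, and $w\ge(1-C\varepsilon)\gamma\ge0$ as soon as $C\varepsilon\le1$, for all $q\in Q$ at once. By Lemmas 3(a) and 2, $N$ embeds in $L_q$ for every $q\in Q$. As $1\in Q$, Lemma 3(b) shows that $N$ is a norm and the space is Banach. Finally $G(x)=(1+x)\big(1+\frac\varepsilon{2x+5}\big)$ has a pole at $-\frac52$, so it is not affine, and Lemma 3(c) shows that the space is not Hilbert. $\blacksquare$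

*Proof of the first statement of Theorem 5.* Let $0<p<2<r<\infty$. If $r$ is not an even integer, apply (b) with $Q=\{p,r\}$; $p$ is not an even integer because $0<p<2$. If $r=2k$, then $k\ge2$ and (a) applies. $\blacksquare$

## 9. Exponents tending to $2$ and coprime even exponents

Theorem 5(b) excludes neighborhoods of $2$ and all even integers from $Q$. The next theorem, like Theorem 1, puts limits on such examples.

**Theorem 8.** (i) If a Banach space $X$ embeds isometrically in $L_{q_n}$ with $q_n\to2$, $q_n>1$, then $X$ is Hilbert.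

(ii) If $X$ embeds isometrically in $L_{2j}$ and $L_{2k}$ with $\gcd(j,k)=1$, then $X$ is Hilbert.

*Proof of (i).* Clarkson's inequalities say that in $L_q$, $q\ge2$,
$$2(\|x\|^q+\|y\|^q)\le\|x+y\|^q+\|x-y\|^q\le2^{q-1}(\|x\|^q+\|y\|^q),$$
with both inequalities reversed for $1<q\le2$. To recall why, take real numbers $a,b$ and $q\ge2$:
$$\frac{|a+b|^q+|a-b|^q}2\ge\Big(\frac{|a+b|^2+|a-b|^2}2\Big)^{q/2}=(a^2+b^2)^{q/2}\ge|a|^q+|b|^q ,$$
and both steps reverse for $q\le2$. Integration gives the left inequality, and applying it to $x+y$ and $x-y$ in place of $x$ and $y$ gives the right one. Now use these in $X$ with $q=q_n\to2$. Both outer terms tend to $2(\|x\|^2+\|y\|^2)$ and the middle one to $\|x+y\|^2+\|x-y\|^2$. This is the parallelogram law, and $X$ is Hilbert by Jordan–von Neumann. $\square$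

*Proof of (ii).* The idea is that $\|x+\tau y\|^2$ is forced to be a polynomial in $\tau$. Let $x,y\in X$ be linearly independent and $G(\tau)=\|x+\tau y\|^2>0$ for $\tau\in\mathbb R$. If $T$ embeds $X$ in $L_{2j}$, then $G(\tau)^j=\int(Tx+\tau Ty)^{2j}$, and since $2j$ is even we may expand: $G^j$ is a polynomial. (The mixed products are integrable by Hölder.) In the same way $G^k$ is a polynomial. Choose integers $a,b$ with $aj+bk=1$. Then $G=(G^j)^a(G^k)^b$ is a rational function. A pole of $G$ in $\mathbb C$ would be a pole of the polynomial $G^j$, so $G$ is a polynomial. As $G(\tau)/\tau^2\to\|y\|^2$ when $|\tau|\to\infty$, and $G(0)=\|x\|^2$, we get $G(\tau)=\|x\|^2+B\tau+\|y\|^2\tau^2$. Hence $G(1)+G(-1)=2\|x\|^2+2\|y\|^2$, the parallelogram law for $x,y$. For linearly dependent $x,y$ it is trivial. $\blacksquare$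

By (i), the set $Q$ in Theorem 5(b) cannot be allowed to accumulate at $2$; accordingly, in Lemma 7, condition (11) forces $\delta\to0$ when $p\to2$ with $\theta$ fixed. By (ii), even integers cannot be included in $Q$ freely: a non-Hilbert space never lies in both $L_4$ and $L_6$, for instance. And by Theorem 1, the summand $\mathbb R$ in all these examples cannot be replaced by an infinite-dimensional Hilbert space.
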